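# A positively curved projective plane in $\mathbb R^4$

## 1. Folding $\mathbb RP^2$ four-to-one onto a triangle

Write $M=\mathbb RP^2=S^2/\pm$ with $S^2=\{x^2+y^2+z^2=1\}$, and put $X=x^2$, $Y=y^2$, $Z=z^2$. These are well defined on $M$, nonnegative, and $X+Y+Z=1$. Let $V_x,V_y,V_z\in\mathbb R^2$ be the positively oriented vertices of an equilateral triangle $\Delta$ inscribed in the unit circle. The object on which everything below turns is the map
$$\Pi=XV_x+YV_y+ZV_z:\ M\to\Delta .$$
So $(X,Y,Z)$ are the barycentric coordinates of the image point. The barycenter has the four preimages $[1:\pm1:\pm1]$, the midpoint of the side $X=0$ has the two preimages $[0:1:\pm1]$, and $V_z$ has the single preimage $[0:0:1]$.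

The three lines $x=0$, $y=0$, $z=0$ cut $M$ into four open **faces**: $T_0$, where $x,y,z$ have equal signs, and $T_x$, $T_y$, $T_z$, where the sign of $x$ (resp. $y$, $z$) differs from the other two, which agree. Each face is mapped diffeomorphically onto $\operatorname{int}\Delta$ by $\Pi$. The **vertices** $v_x,v_y,v_z$ are the coordinate axes. The **open edges** are the components of $\{xyz=0\}$ minus the vertices. In $\{x=0\}$ there are two of them: the *plus edge* $yz>0$, which separates $T_0$ from $T_x$, and the *minus edge* $yz<0$, which separates $T_y$ from $T_z$. The same holds cyclically for $y=0$ and $z=0$. Thus $\Pi$ folds $M$ along its edges, and any two of the four faces share exactly one edge.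

We also bend the triangle slightly. For $\delta\ge0$ let
$$F_\delta=\Phi_\delta\circ\Pi,\qquad \Phi_\delta(\xi)=\xi+\delta B(\xi),\qquad B(\xi)=-|\xi|^2\xi .$$
Points far from the center are pulled in more, so the sides of $\Phi_\delta(\Delta)$ bulge outward.

What is this for? The notes "Classical and Modern Morse Theory with Applications" (https://www.ime.usp.br/~piccione/Downloads/notascoloquio.pdf) pose the following question: is there a smooth immersion of $\mathbb RP^2$ into $\mathbb R^4$ whose induced metric, the pullback of the Euclidean metric, has Gaussian curvature $K>0$ at every point? We prove that there is.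

**Theorem.** There is a $C^\infty$ immersion $f:\mathbb RP^2\to\mathbb R^4$ whose induced metric has Gaussian curvature $K>0$ everywhere.

It is a known fact, which the problem allows us to quote, that such an immersion cannot be an embedding; so $f$ is not an embedding. We look for $f$ in the form
$$f=(F_\delta,\varepsilon U),\qquad U:M\to\mathbb C=\mathbb R^2,$$
with small $\delta,\varepsilon>0$. All the work goes into $U$. For small $\varepsilon$ the condition $K>0$ becomes a Monge–Ampère inequality for $U$ on each of the four sheets over the triangle, together with conditions at the edges and the vertices.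

There is a symmetry that we keep throughout. Let $c(x,y,z)=(y,z,x)$. Then $\Pi\circ c=YV_x+ZV_y+XV_z$ is $\Pi$ followed by the rotation $V_x\mapsto V_z$, $V_y\mapsto V_x$, $V_z\mapsto V_y$. Since $\Phi_\delta$ commutes with rotations, $F_\delta\circ c$ is also $F_\delta$ followed by a rotation. We shall arrange $U\circ c=U$, so that $f\circ c$ is $f$ followed by an isometry of $\mathbb R^4$ preserving both factors. Because $c$ permutes the vertices cyclically and also the lines $x=0,y=0,z=0$, every statement about edges or vertices need only be checked at the edges in $\{x=0\}$ and at $v_z$.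

## 2. Curvature through triple wedge products

**The tool.** For plane vectors, $v\wedge v'$ denotes the determinant. In $\Lambda^3\mathbb R^4$ we use the inner product given by Gram determinants. If $f$ is an immersion with $\det g=|f_1\wedge f_2|^2$, then the tangential part of a vector $V$ does not affect $f_1\wedge f_2\wedge V$, so
$$\langle f_1\wedge f_2\wedge V,\ f_1\wedge f_2\wedge W\rangle=\det g\,\langle V^\perp,W^\perp\rangle ,$$
where $\perp$ is the normal part. The Gauss equation says $K\det g=\langle f_{11}^\perp,f_{22}^\perp\rangle-|f_{12}^\perp|^2$. Multiplying by $\det g$,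
$$K(\det g)^2=\langle f_1\wedge f_2\wedge f_{11},\,f_1\wedge f_2\wedge f_{22}\rangle-|f_1\wedge f_2\wedge f_{12}|^2 .$$
Only two derivatives of $f$ occur; if $f$ is merely a $C^2$ immersion, we take this formula as the definition of $K$.

Now let $f=(F,\varepsilon U)$ with $U=(u_1,u_2)$. Split $\Lambda^3(\mathbb R^2\oplus\mathbb R^2)$ orthogonally into the part with two indices in the $F$-plane and the part with one. The first part of $f_1\wedge f_2\wedge f_{ij}$ has the two components $\varepsilon D_k(ij)$ and the second is $\varepsilon^2\mathbf D(ij)$, where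
$$D_k(ij)=\det\big((F_1,\partial_1u_k),(F_2,\partial_2u_k),(F_{ij},\partial_{ij}u_k)\big),$$
$$\mathbf D(ij)=F_1(U_2\wedge U_{ij})-F_2(U_1\wedge U_{ij})+F_{ij}(U_1\wedge U_2).$$
Hence
$$K(\det g)^2=\varepsilon^2Q_1+\varepsilon^4Q_2,\tag{1}$$
$$Q_1=\sum_{k}\big(D_k(11)D_k(22)-D_k(12)^2\big),\qquad Q_2=\langle\mathbf D(11),\mathbf D(22)\rangle-|\mathbf D(12)|^2 .$$

Under a change of coordinates with matrix $A$, the second derivatives $f_{ij}$ change by $A^TfA$-type terms plus combinations of $f_1,f_2$, and the latter die in the wedge. So the symmetric matrix $(f_1\wedge f_2\wedge f_{ij})$ becomes $\det A\cdot A^T(\cdot)A$, and the right side of the curvature formula, a sum of determinants over components, is multiplied by $(\det A)^4$. This holds for every $\varepsilon$, hence for $Q_1$ and $Q_2$ separately. Their signs do not depend on coordinates.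

**Two examples by hand.** For a graph $f=(x,y,u(x,y),0)$ formula (1) with $\varepsilon=1$ gives $K(\det g)^2=\det D^2u$, the familiar formula.

A natural candidate on $M$ is the quadratic map $(x^2-y^2,\,xy,\,yz,\,zx)$. At $[0:0:1]$ use coordinates $(x,y)$, with $z=\sqrt{1-x^2-y^2}$. There $f_x=(0,0,0,1)$, $f_y=(0,0,1,0)$, $f_{xx}=(2,0,0,0)$, $f_{yy}=(-2,0,0,0)$, $f_{xy}=(0,1,0,0)$, so $K=-4-1=-5<0$. That candidate fails. (It had to: it is an embedding. The first two entries determine $(x+iy)^2$, hence $(x,y)$ up to sign, and then the last two determine $z$; so it is injective. A tangent vector killed by its differential has zero $x$- and $y$-components where $(x,y)\ne0$, and then zero $z$-component by the last two entries; at $[0:0:1]$ we saw that $f_x,f_y$ are independent.)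

## 3. What $K>0$ asks of a sheet, a fold edge and a vertex

**On a sheet.** Here we rewrite $Q_1$ where $dF$ is invertible. Use $F$ as a coordinate, so that $\partial_iu_k=du_k(F_i)$ and $\partial_{ij}u_k=D_F^2u_k(F_i,F_j)+du_k(F_{ij})$. The linear map $(v,h)\mapsto(v,h-du_k(v))$ of $\mathbb R^2\oplus\mathbb R$ has determinant $1$ and turns the three rows in $D_k(ij)$ into $(F_1,0)$, $(F_2,0)$, $(F_{ij},D^2_Fu_k(F_i,F_j))$. So $D_k(ij)=(F_1\wedge F_2)\,D_F^2u_k(F_i,F_j)$, and since $\det\big(D^2_Fu_k(F_i,F_j)\big)=(F_1\wedge F_2)^2\det D_F^2u_k$,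
$$Q_1=(F_1\wedge F_2)^4\sum_k\det D_F^2u_k .\tag{2}$$
For $\delta=0$, $F=\Pi$ is an affine function of $(X,Y)$. We therefore work with
$$Q:=\sum_k\det D^2_{(X,Y)}u_k ,$$
which is a positive constant times $\sum_k\det D_F^2u_k$; using $(Y,Z)$ or $(Z,X)$ instead of $(X,Y)$ gives the same value, because the change of coordinates has determinant $\pm1$. The demand on a sheet is $Q>0$.

**On a fold edge.** Near an open edge in $\{x=0\}$, $(x_1,x_2)=(x,Y)$ are coordinates on $M$. Suppose $U$ is smooth there and let $w=U_x|_{x=0}$. Since $F=F_\delta$ is even in $x$, $F_1=F_{12}=0$ at $x=0$. The determinants become $D_k(11)=w_k\,F_2\wedge F_{11}$, $D_k(22)=w_k\,F_2\wedge F_{22}$, $D_k(12)=0$, so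
$$Q_1=|w|^2\,(F_2\wedge F_{11})(F_2\wedge F_{22})\quad\text{at }x=0 .$$
Write $\Pi=V_z+X\mathsf a+Y\mathsf b$ with $\mathsf a=V_x-V_z$, $\mathsf b=V_y-V_z$. The vector $\mathsf b$ is along the edge and $\mathsf a$ points inside. At $x=0$,
$$F_2=D\Phi_\delta(\mathsf b),\qquad F_{11}=2D\Phi_\delta(\mathsf a),\qquad F_{22}=\delta D^2B(\mathsf b,\mathsf b),$$
so $F_2\wedge F_{11}=2\det D\Phi_\delta\,(\mathsf b\wedge\mathsf a)$ and $F_2\wedge F_{22}=\delta\,\mathsf b\wedge D^2B(\mathsf b,\mathsf b)+O(\delta^2)$. Differentiating $B$ twice, $D^2B(v,v)=-2|v|^2\xi-4\langle\xi,v\rangle v$. Let $\nu$ be the inner unit normal of the side. The inradius is $\frac12$, so on the side $\xi\equiv-\frac12\nu$ modulo $\mathsf b$, and $\mathsf b\wedge D^2B(\mathsf b,\mathsf b)=|\mathsf b|^2\,\mathsf b\wedge\nu$. Also $\mathsf a\equiv c\nu$ modulo $\mathsf b$ with $c>0$. Hence at $x=0$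
$$Q_1|_{\delta=0}=0,\qquad \partial_\delta Q_1|_{\delta=0}=2|\mathsf b|^2|w|^2(\mathsf b\wedge\mathsf a)(\mathsf b\wedge\nu)>0\quad\text{if }w\neq0.\tag{3}$$
The demand on an edge is: $U$ smooth with nonzero normal derivative, and then the bending by $\delta$ does the rest. The model is $f(x,y)=(y,\,x^2+\delta y^2,\,\varepsilon x,\,0)$, a paraboloid folded by projection to the first two coordinates. Here $F_2\wedge F_{11}=2$ and $F_2\wedge F_{22}=2\delta$, so $Q_1=4\delta$ on the edge: the edge of the folded image must be curved so that the image is locally convex.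

**At a vertex.** Model: $f(x,y)=(x^2\mathsf a+y^2\mathsf b,\ \varepsilon x,\ \varepsilon y)$. At the origin $f_x,f_y$ span the second factor, $\det g=\varepsilon^4$, $f_{xx}=(2\mathsf a,0)$, $f_{yy}=(2\mathsf b,0)$, $f_{xy}=0$, so $K=4\langle\mathsf a,\mathsf b\rangle/\varepsilon^4$. An acute angle gives $K>0$; a right angle gives a product of two plane curves, which is flat. Our angle is $60^\circ$. But in this model $Q_1$ vanishes identically: off the axes the components are $u=\pm\sqrt X$ and $u=\pm\sqrt Y$, whose Hessians in $(X,Y)$ are degenerate. So $U$ should be $x\,w_x+y\,w_y$ to first order, with $w_x,w_y$ orthonormal, and corrected so that $Q>0$.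

## 4. Four mutually adjacent faces and the sign of $U$

The first thing to try is one real function. Put
$$\rho_*=\Big(\frac1X+\frac1Y+\frac1Z\Big)^{-1}\quad\text{on }\operatorname{int}\Delta .$$

**Lemma 1.** $D^2\sqrt{\rho_*}$ is negative definite; in particular $\det D^2\sqrt{\rho_*}>0$.

*Proof.* Write $X_1,X_2,X_3$ for $X,Y,Z$. For $v\ne0$ with $\sum v_i=0$,
$$D^2\rho_*(v,v)=2\rho_*^3\Big(\sum\frac{v_i}{X_i^2}\Big)^2-2\rho_*^2\sum\frac{v_i^2}{X_i^3}.$$
By Cauchy–Schwarz applied to $v_iX_i^{-3/2}$ and $X_i^{-1/2}$, $\big(\sum v_i/X_i^2\big)^2\le\sum v_i^2/X_i^3\cdot\sum1/X_i$, and $\rho_*\sum 1/X_i=1$, so the expression is $\le0$. Equality forces $v\parallel(X_1,X_2,X_3)$, which is impossible because $\sum v_i=0\neq\sum X_i$. So $D^2\rho_*<0$, and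
$$D^2\sqrt{\rho_*}=\frac{D^2\rho_*}{2\sqrt{\rho_*}}-\frac{d\rho_*^2}{4\rho_*^{3/2}}<0.\qquad\square$$

Near an edge in $\{x=0\}$, $\sqrt{\rho_*}=|x|\sqrt{\rho_*/X}$, and $\rho_*/X=(1+\frac XY+\frac XZ)^{-1}$ is smooth and positive near the open edge. So let $U=\pm\sqrt{\rho_*}$, a sign on each face. Then $Q>0$ on every face, and $U$ is smooth across an edge with nonzero normal derivative if the sign changes there: $U=\pm x\sqrt{\rho_*/X}$. If the sign does not change, $U=\pm|x|\sqrt{\rho_*/X}$ is not even $C^1$.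

Here the attempt stops. Any two of the four faces share an edge, so any two should have opposite signs, and four faces cannot do that. Unimodular constants $e^{i\phi}$ on the faces fare no better, since $e^{i\phi}=-e^{i\phi'}$ would be needed for every pair.

The way out is a *variable* phase: $U=\pm\sqrt{\rho_*}\,e^{i\omega}$. Take the sign $+$ on $T_0$ and $-$ on $T_x,T_y,T_z$. Plus edges are then satisfied if the phases agree on both sides. At a minus edge, say between $T_y$ and $T_z$, the phases must differ by $\pi$, for instance $\frac\pi2$ and $-\frac\pi2$. So on $T_z$ the phase must run from $-\frac\pi2$ on one minus edge to $\frac\pi2$ on the other. We need to know which phases keep $Q>0$.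

There is a second obstacle, at the vertices. With $x=R\sin\theta$, $y=R\cos\theta$ the function $\sqrt{\rho_*}$ looks like $\frac12R|\sin2\theta|$ near $v_z$. A function $\frac12R\sin2\theta\,e^{i\alpha(\theta)}$ vanishes on both axes, so if it were differentiable at $0$ its differential there would be $0$; but it is not $o(R)$. So $U$ must be rebuilt near each vertex and turned into $x\,w_x+y\,w_y$ plus a small term, keeping $Q>0$ all the way. Both tasks require a formula for $Q$ in corner coordinates.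

## 5. Hessian determinants in corner coordinates

Throughout this section $\delta=0$. Near $v_z$, with representatives $z>0$, put $x=R\sin\theta$, $y=R\cos\theta$ and
$$s=R^2=X+Y=1-Z,\quad \lambda=\log s,\quad \sigma=\frac Xs=\sin^2\theta,\quad p=\sigma(1-\sigma)=\tfrac14\sin^22\theta .$$
As functions on the open triangle, $s$ and $\sigma$ are coordinates with $0<s,\sigma<1$: $s$ measures the distance from the corner $V_z$, and $\sigma$ is the direction.

**Lemma 2.** Let $U=\sqrt s\,h(\sigma,\lambda)$, $h$ complex valued, on an open subset of an open face. Then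
$$Qs^3=\mathrm{Re}\big((h_{\lambda\lambda}-\tfrac14h)\overline{h_{\sigma\sigma}}\big)-|h_{\sigma\lambda}-\tfrac12h_\sigma|^2 .\tag{4}$$
If $h=\pm\sqrt P\,e^{i\omega}$ with $P>0$, and $Q_0=\det D^2\sqrt{sP}$, then
$$\begin{aligned}Qs^3={}&Q_0s^3+\tfrac12(P_\lambda-P_{\lambda\lambda})\omega_\sigma^2-\tfrac12P_{\sigma\sigma}\omega_\lambda^2+P_{\sigma\lambda}\omega_\sigma\omega_\lambda\\&+P(\omega_{\lambda\lambda}\omega_{\sigma\sigma}-\omega_{\sigma\lambda}^2+\omega_\sigma\omega_{\sigma\lambda})+P_\sigma(\omega_{\lambda\lambda}\omega_\sigma-\omega_\lambda\omega_{\sigma\lambda})\\&+P_\lambda(\omega_\lambda\omega_{\sigma\sigma}-\omega_\sigma\omega_{\sigma\lambda}).\end{aligned}\tag{5}$$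

*Proof.* **Step 1: formula (4).** We choose two vector fields adapted to the corner. As $X=s\sigma$, $Y=s(1-\sigma)$, we have $\partial_s=r:=\sigma\partial_X+(1-\sigma)\partial_Y$ and $\partial_\sigma=s\,e$ with the constant vector $e=\partial_X-\partial_Y$; the pair $(r,e)$ has determinant $-1$. So $\det D^2u=D^2u(r,r)D^2u(e,e)-D^2u(r,e)^2$. For real $u=\sqrt s\,h$:
$$D^2u(r,r)=\partial_s^2u=s^{-3/2}(h_{\lambda\lambda}-\tfrac14h),$$
because $\partial_su=s^{-1/2}(\frac12h+h_\lambda)$ and the lines $\sigma=$ const are straight with affine parameter $s$. Next, $D^2u(e,e)=s^{-2}u_{\sigma\sigma}=s^{-3/2}h_{\sigma\sigma}$, and since $e$ is constant,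
$$D^2u(r,e)=\partial_s(s^{-1}u_\sigma)=\partial_s(s^{-1/2}h_\sigma)=s^{-3/2}(h_{\sigma\lambda}-\tfrac12h_\sigma).$$
Summing the determinants over the two components gives (4).

**Step 2: formula (5).** We insert the modulus and the phase. Put $\psi=\frac12\log P$, so $h=\pm e^{\psi+i\omega}$ and $|h|^2=P$. Then
$$\begin{aligned}h_{\lambda\lambda}/h-\tfrac14&=(\psi_{\lambda\lambda}+\psi_\lambda^2-\omega_\lambda^2-\tfrac14)+i(\omega_{\lambda\lambda}+2\psi_\lambda\omega_\lambda),\\ h_{\sigma\sigma}/h&=(\psi_{\sigma\sigma}+\psi_\sigma^2-\omega_\sigma^2)+i(\omega_{\sigma\sigma}+2\psi_\sigma\omega_\sigma),\\ (h_{\sigma\lambda}-\tfrac12h_\sigma)/h&=(\psi_{\sigma\lambda}+\psi_\sigma\psi_\lambda-\omega_\sigma\omega_\lambda-\tfrac12\psi_\sigma)+i(\omega_{\sigma\lambda}+\psi_\sigma\omega_\lambda+\psi_\lambda\omega_\sigma-\tfrac12\omega_\sigma).\end{aligned}$$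
Now $Qs^3/P$ is (real)(real) + (imaginary)(imaginary) of the first two lines minus the squares of the two parts of the third. Collect terms.

- Free of $\omega$: $Q_0s^3/P$, by (4) for the real function $\sqrt P$.
- Coefficient of $\omega_\sigma^2$: $-(\psi_{\lambda\lambda}+\psi_\lambda^2-\frac14)-(\psi_\lambda-\frac12)^2=\psi_\lambda-2\psi_\lambda^2-\psi_{\lambda\lambda}=\frac{P_\lambda-P_{\lambda\lambda}}{2P}$, since $P_\lambda=2\psi_\lambda P$ and $P_{\lambda\lambda}=(2\psi_{\lambda\lambda}+4\psi_\lambda^2)P$.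
- Coefficient of $\omega_\lambda^2$: $-(\psi_{\sigma\sigma}+\psi_\sigma^2)-\psi_\sigma^2=-\frac{P_{\sigma\sigma}}{2P}$.
- Coefficient of $\omega_\sigma\omega_\lambda$: $4\psi_\lambda\psi_\sigma+2(\psi_{\sigma\lambda}+\psi_\sigma\psi_\lambda-\frac12\psi_\sigma)-2\psi_\sigma(\psi_\lambda-\frac12)=2\psi_{\sigma\lambda}+4\psi_\sigma\psi_\lambda=\frac{P_{\sigma\lambda}}P$.
- Coefficient of $\omega_\sigma^2\omega_\lambda^2$: $1-1=0$.
- The rest: $\omega_{\lambda\lambda}\omega_{\sigma\sigma}-\omega_{\sigma\lambda}^2+\omega_\sigma\omega_{\sigma\lambda}+2\psi_\sigma(\omega_{\lambda\lambda}\omega_\sigma-\omega_\lambda\omega_{\sigma\lambda})+2\psi_\lambda(\omega_\lambda\omega_{\sigma\sigma}-\omega_\sigma\omega_{\sigma\lambda})$.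

Multiply by $P$ and use $2\psi_\sigma P=P_\sigma$, $2\psi_\lambda P=P_\lambda$. $\square$

**The family of moduli.** We need moduli that interpolate between $\sqrt{\rho_*}$ and its homogeneous model at the corner. Take
$$P=\frac p{1+\zeta(\lambda)p},\ \zeta\ge0,\qquad\text{that is, for }\rho=sP:\quad\frac1\rho=\frac1X+\frac1Y+\frac\zeta s ,$$
since $\frac1X+\frac1Y=\frac1{sp}$. The choice $\zeta=\zeta_0:=\frac s{1-s}$ gives $\rho=\rho_*$, and $\zeta=0$ gives $\sqrt\rho=\sqrt{s}\,\sqrt p=\frac12R|\sin2\theta|$.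

For real $h=\sqrt P$ we have $hh_{\sigma\sigma}+h_\sigma^2=\frac12P_{\sigma\sigma}$, so (4) reads
$$Q_0s^3=-\tfrac18P_{\sigma\sigma}+h_{\lambda\lambda}h_{\sigma\sigma}-h_{\sigma\lambda}^2+h_\sigma h_{\sigma\lambda}.\tag{6}$$
With $p_{\sigma\sigma}=-2$, direct differentiation gives
$$\begin{aligned}h_\lambda&=-\tfrac12\zeta_\lambda p^{3/2}(1+\zeta p)^{-3/2},\qquad h_\sigma=\tfrac12p_\sigma p^{-1/2}(1+\zeta p)^{-3/2},\\ h_{\lambda\lambda}&=-\tfrac12\zeta_{\lambda\lambda}p^{3/2}(1+\zeta p)^{-3/2}+\tfrac34\zeta_\lambda^2p^{5/2}(1+\zeta p)^{-5/2},\\ h_{\sigma\lambda}&=-\tfrac34\zeta_\lambda p_\sigma p^{1/2}(1+\zeta p)^{-5/2},\\ h_{\sigma\sigma}&=-p^{-1/2}(1+\zeta p)^{-3/2}-\tfrac14p_\sigma^2p^{-3/2}(1+\zeta p)^{-3/2}-\tfrac34\zeta p_\sigma^2p^{-1/2}(1+\zeta p)^{-5/2},\\ P_{\sigma\sigma}&=-2(1+\zeta p)^{-2}-2\zeta p_\sigma^2(1+\zeta p)^{-3}.\end{aligned}$$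
If $|\zeta|+|\zeta_\lambda|+|\zeta_{\lambda\lambda}|\le10$, then $h_{\lambda\lambda}=O(p^{3/2})(|\zeta_\lambda|+|\zeta_{\lambda\lambda}|)$, $h_{\sigma\sigma}=O(p^{-3/2})$, $h_{\sigma\lambda}=O(p^{1/2})|\zeta_\lambda|$, $h_\sigma=O(p^{-1/2})$, $P_{\sigma\sigma}=-2+O(\zeta)$. The powers of $p$ cancel in every product in (6), so with a universal constant $C$
$$|Q_0s^3-\tfrac14|\le C(|\zeta|+|\zeta_\lambda|+|\zeta_{\lambda\lambda}|).\tag{7}$$
We also record
$$P_\lambda=-\frac{\zeta_\lambda p^2}{(1+\zeta p)^2},\qquad P_{\lambda\lambda}=-\frac{\zeta_{\lambda\lambda}p^2}{(1+\zeta p)^2}+\frac{2\zeta_\lambda^2p^3}{(1+\zeta p)^3}.\tag{8}$$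

**The homogeneous case in the angle $\theta$.** For $\zeta=0$: $P=p$, $Q_0s^3=\frac14$, $P_\lambda=P_{\sigma\lambda}=0$, $P_{\sigma\sigma}=-2$, $P_\sigma=1-2\sigma=\cos2\theta$. From $d\sigma=\sin2\theta\,d\theta$ we get $\omega_\sigma=\omega_\theta/\sin2\theta$ and $\omega_{\sigma\sigma}=\omega_{\theta\theta}/\sin^22\theta-2\cos2\theta\,\omega_\theta/\sin^32\theta$. In (5), $p\,\omega_{\lambda\lambda}\omega_{\sigma\sigma}=\frac14\omega_{\lambda\lambda}\omega_{\theta\theta}-\frac12\cot2\theta\,\omega_\theta\omega_{\lambda\lambda}$, while $p_\sigma\omega_{\lambda\lambda}\omega_\sigma=\cot2\theta\,\omega_\theta\omega_{\lambda\lambda}$. So in any open sector, for $\omega=\omega(\theta,\lambda)$,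
$$Qs^3=\tfrac14+\omega_\lambda^2+\tfrac14(\omega_{\lambda\lambda}\omega_{\theta\theta}-\omega_{\theta\lambda}^2+\omega_\theta\omega_{\theta\lambda})+\tfrac12\cot2\theta\;\omega_\theta\omega_{\lambda\lambda}-\cot2\theta\;\omega_\lambda\omega_{\theta\lambda}.\tag{9}$$
In particular a phase depending on $\theta$ alone is free of charge: $Qs^3=\frac14$. The next lemma says this persists for $\rho_*$ itself.

**Lemma 3.** For $U=\pm\sqrt{\rho_*}\,e^{i\omega}$ with $\omega=\omega(\sigma)$ an arbitrary smooth function of $\sigma=X/(X+Y)$ alone, $Q>0$ on $\operatorname{int}\Delta$.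

*Proof.* Here $\zeta=s/(1-s)$, so $P=\frac{p(1-s)}{1-(1-p)s}$, and
$$P_s=-\frac{p^2}{(1-(1-p)s)^2},\qquad P_{ss}=-\frac{2(1-p)p^2}{(1-(1-p)s)^3}<0 .$$
Since $P_\lambda=sP_s$ and $P_{\lambda\lambda}=sP_s+s^2P_{ss}$, we have $P_\lambda-P_{\lambda\lambda}=-s^2P_{ss}$. All terms of (5) with a $\lambda$-derivative of $\omega$ vanish, so $Qs^3=Q_0s^3-\frac12s^2P_{ss}\,\omega_\sigma^2>0$, where $Q_0>0$ by Lemma 1. $\square$

**The family at the vertex.** Finally we need the corrections of $x\,w_x+y\,w_y$.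

**Lemma 4.** Let $w_x,w_y$ be an orthonormal basis of $\mathbb C=\mathbb R^2$ and $U=y\,w_y(1-gY)+x\,w_x(1-gX)$ with $g=g(s)=t(\lambda)/s$. Then, with dots for $d/d\lambda$, on open faces
$$Qs^3=\big(\tfrac12+\tfrac34t\big)(\ddot t-3\dot t+2t)-\tfrac94(\dot t-t)^2 .\tag{10}$$

*Proof.* Orthonormality makes $Q$ the sum of the contributions of the two scalar components. Let $q=Y^{3/2}g(s)$ and $g'=dg/ds$. Then $q_{XX}=Y^{3/2}g''$, $q_{XY}=\frac32Y^{1/2}g'+Y^{3/2}g''$, $q_{YY}=\frac34Y^{-1/2}g+3Y^{1/2}g'+Y^{3/2}g''$, so $\det D^2q=\frac34Y(gg''-3g'^2)$, the other terms canceling. Up to sign the $w_y$-component is $\sqrt Y-q$, and $(\sqrt Y)_{YY}=-\frac14Y^{-3/2}$, so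
$$\det D^2(\sqrt Y-q)=\tfrac14Y^{-3/2}q_{XX}+\det D^2q=\tfrac14g''+\tfrac34Y(gg''-3g'^2).$$
Adding the analogous term in $X$, $Q=\frac12g''+\frac34s(gg''-3g'^2)$. Insert $g'=(\dot t-t)/s^2$ and $g''=(\ddot t-3\dot t+2t)/s^3$. $\square$

Two values of $t$ explain the use of this family. For $t=0$ we have the linear map $x\,w_x+y\,w_y$, with $Q=0$. For $t=1$,
$$U=\frac{xy}{s}\,(x\,w_y+y\,w_x)=R\sin\theta\cos\theta(\sin\theta\,w_y+\cos\theta\,w_x),$$
and with $w_y=e^{i\pi/4}$, $w_x=e^{-i\pi/4}$ this equals $\frac12R\sin2\theta\,e^{i(\theta-\pi/4)}$. So $t$ leads from the linear map to the homogeneous model with a linearly winding phase. How should $t$ start? The cubic correction $t=s$ gives $\ddot t-3\dot t+2t=0$ and $\dot t-t=0$, so $Q=0$ identically. For $t=s^m$ the term of (10) linear in $t$ is $\frac12(m-1)(m-2)t$, positive for $m<1$. The correction to $U$ is then of size $R^{2m+1}$ with second derivatives of size $R^{2m-1}$, which tend to $0$ if $m>\frac12$. We shall take $m=\frac34$: the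 price is that $U$ is only $C^2$ at the vertices.

## 6. Phases away from the vertices

Fix a smooth nondecreasing $\chi:\mathbb R\to[0,1]$ with $\chi=0$ on $(-\infty,0]$ and $\chi=1$ on $[1,\infty)$, and a smooth $\kappa:[0,1]\to[0,1]$ with $\kappa=1$ on $[0,\frac14]$ and $\kappa=0$ on $[\frac12,1]$. For $N_1\ge3$, $N_2\ge N_1+1$ let $\Omega$ be the odd function with
$$\Omega(\tau)=\tfrac\pi2\,\chi\Big(\frac{\tau-N_1}{N_2-N_1}\Big)\quad(\tau\ge0).$$
It is smooth, vanishes on $[-N_1,N_1]$ and equals $\pm\frac\pi2$ for $\pm\tau\ge N_2$. Put $\eta=\sup|\Omega'|+\sup|\Omega''|$; for given $N_1$ it is as small as we like once $N_2$ is large. The functions $\Omega^-=\min(\Omega,0)$ and $\Omega^+=\max(\Omega,0)$ are smooth, because $\Omega=0$ near $0$.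

On $T_z$ Lemma 3 allows any phase depending on $X/Y$ only; we use $\Omega(\log\frac XY)$, which runs from $-\frac\pi2$ near the edge $X=0$ to $\frac\pi2$ near $Y=0$. It then prescribes the phase on the plus edge $z=0$, which $T_0$ must match. On $T_0$ three prescriptions meet at the corners, and there we interpolate with $\kappa$, slowly in $\lambda$.

**Definition of $U^{out}$** on $M\setminus\{\text{vertices}\}$:
$$U^{out}=\sqrt{\rho_*}\,e^{i\omega_0}\text{ on }T_0,\qquad U^{out}=-\sqrt{\rho_*}\,e^{i\omega_j}\text{ on }T_j\ (j=x,y,z),\qquad U^{out}=0\text{ on open edges},$$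
$$\omega_x=\Omega(\log\tfrac YZ),\qquad\omega_y=\Omega(\log\tfrac ZX),\qquad\omega_z=\Omega(\log\tfrac XY).$$
On $T_0\cap\{X+Y\le\frac12\}$,
$$\omega_0=\kappa\big(\tfrac X{X+Y}\big)\,\Omega^-(\log\tfrac YZ)+\kappa\big(\tfrac Y{X+Y}\big)\,\Omega^+(\log\tfrac ZX);\tag{11}$$
on $T_0\cap\{Y+Z\le\frac12\}$ and $T_0\cap\{Z+X\le\frac12\}$, $\omega_0$ is given by (11) after the substitution $(X,Y,Z)\to(Y,Z,X)$, resp. $(X,Y,Z)\to(Z,X,Y)$; elsewhere $\omega_0=0$.

**Step 1: $\omega_0$ is smooth on $T_0$.** The three regions are disjoint in $T_0$ (two of $X,Y,Z$ cannot be $\ge\frac12$ there). In (11) the first term is nonzero only if $X<Y<e^{-N_1}Z$, the second only if $Y<X<e^{-N_1}Z$. So in $\{X+Y\le\frac12\}$ we have $\omega_0\ne0$ only where $s<2e^{-N_1}<\frac12$, and $\omega_0$ vanishes near the boundary $s=\frac12$ of the region.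

**Step 2: symmetry $U^{out}\circ c=U^{out}$.** The map $c$ sends $T_y\to T_x$, $T_z\to T_y$, $T_x\to T_z$, and $\omega_x\circ c=\Omega(\log\frac ZX)=\omega_y$, $\omega_y\circ c=\Omega(\log\frac XY)=\omega_z$, $\omega_z\circ c=\Omega(\log\frac YZ)=\omega_x$. For $\omega_0$ the symmetry holds by the cyclic definition.

**Step 3: $U^{out}$ is smooth across minus edges.** By symmetry take the edge in $X=0$, and recall $\sqrt{\rho_*}=|x|\sqrt{\rho_*/X}$ with $\rho_*/X$ smooth and positive. Near a point of this edge $X$ is tiny, so $\omega_y=\Omega(\log\frac ZX)=\frac\pi2$ and $\omega_z=\Omega(\log\frac XY)=-\frac\pi2$. Take representatives with $y>0>z$. For $x>0$ we are in $T_z$ and $U^{out}=-\sqrt{\rho_*}e^{-i\pi/2}=i\sqrt{\rho_*}$; for $x<0$ we are in $T_y$ and $U^{out}=-i\sqrt{\rho_*}$. So $U^{out}=i\,x\sqrt{\rho_*/X}$, which is smooth.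

**Step 4: $U^{out}$ is smooth across plus edges.** Again take $X=0$. We claim that near each point of the edge, $\omega_0=\Omega(\log\frac YZ)$ on $T_0$. Let $X$ be sufficiently small, locally along the edge.

- If $X+Y\le\frac12$, then $\frac X{X+Y}$ is small, so the first $\kappa$ in (11) is $1$ and the second is $0$. Also $Y\le Z$. So $\omega_0=\Omega^-(\log\frac YZ)=\Omega(\log\frac YZ)$.
- If $X+Z\le\frac12$, the cyclic version of (11) is $\omega_0=\kappa(\frac Z{Z+X})\Omega^-(\log\frac XY)+\kappa(\frac X{Z+X})\Omega^+(\log\frac YZ)$ with $\frac X{Z+X}$ small, and $Y\ge Z$. So $\omega_0=\Omega^+(\log\frac YZ)=\Omega(\log\frac YZ)$.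
- If $X+Y>\frac12$ and $X+Z>\frac12$, then $Y,Z\in(\frac12-X,\frac12)$, so $|\log\frac YZ|<N_1$ and $\Omega(\log\frac YZ)=0$. Also $\omega_0=0$, because $Y+Z\le\frac12$ does not occur for small $X$.

With representatives $y,z>0$: for $x>0$ (face $T_0$) $U^{out}=x\sqrt{\rho_*/X}\,e^{i\omega_0}$, and for $x<0$ (face $T_x$) $U^{out}=-|x|\sqrt{\rho_*/X}\,e^{i\omega_x}=x\sqrt{\rho_*/X}\,e^{i\omega_x}$. So $U^{out}=x\sqrt{\rho_*/X}\,e^{i\Omega(\log(Y/Z))}$, which is smooth.

**Step 5: the form of $U^{out}$ near $v_z$.** This is what we have to continue inward. With $z>0$, the faces $T_x,T_0,T_y,T_z$ correspond to $\theta\in(-\frac\pi2,0),(0,\frac\pi2),(\frac\pi2,\pi),(\pi,\frac{3\pi}2)$, where $\operatorname{sgn}\sin2\theta=-,+,-,+$. If $\lambda\le-N_2-1$, or slightly larger, then $\frac XZ,\frac YZ\le\frac s{1-s}<e^{-N_2}$ (at $s=e^{-N_2-1}$ this says $e^{-1}<1-e^{-N_2-1}$), so $\omega_x=-\frac\pi2$, $\omega_y=\frac\pi2$, and in (11) $\Omega^-(\log\frac YZ)=-\frac\pi2$, $\Omega^+(\log\frac ZX)=\frac\pi2$.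 On $T_z$ the sign $-$ is absorbed as a phase $\pi$. Hence
$$U^{out}=\tfrac12R\sin2\theta\,(1+\zeta_0p)^{-1/2}e^{i\alpha_{out}(\theta)},\qquad\zeta_0=\tfrac s{1-s},\tag{12}$$
where on the four intervals, in order,
$$\alpha_{out}=-\tfrac\pi2;\qquad\tfrac\pi2\big(\kappa(1-\sigma)-\kappa(\sigma)\big);\qquad\tfrac\pi2;\qquad\pi+\Omega(\log\tan^2\theta),$$
extended by $\alpha_{out}(\theta+2\pi)=\alpha_{out}(\theta)+2\pi$. The one-sided values near $0,\frac\pi2,\pi,\frac{3\pi}2$ are constant, match, and are $-\frac\pi2,\frac\pi2,\frac\pi2,\frac{3\pi}2$. So $\alpha_{out}$ is smooth on $\mathbb R$ and constant near each point of $\frac\pi2\mathbb Z$. Its total winding is $1$, the same as that of $\theta-\frac\pi4$.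

## 7. Unwinding the phase into a linear map at a vertex

Let $\alpha_{in}(\theta)=\theta-\frac\pi4$. The plan is: coming from outside, first replace $\zeta_0$ by $0$, then deform $\alpha_{out}$ to $\alpha_{in}$ slowly in $\lambda$, then use Lemma 4 with $t$ falling from $1$ to $0$.

The deformation has a trap. Suppose we interpolate directly, $\alpha=\alpha_{in}+\chi(\frac{\lambda-\lambda_1}L)(\alpha_{out}-\alpha_{in})$. Near $\theta=0$ we have $\alpha_{out}-\alpha_{in}=-\frac\pi4-\theta$, so the factor of $\cot2\theta$ in (9), namely $\frac12\alpha_\theta\alpha_{\lambda\lambda}-\alpha_\lambda\alpha_{\theta\lambda}$, equals at $\theta=0$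
$$-\frac{\pi}{8L^2}\big[(1-\chi)\chi''+2\chi'^2\big].$$
The bracket is not identically zero: with $m=1-\chi$ it is $2m'^2-mm''=m^3(1/m)''$, and $1/m$ is not affine as long as $m>0$, since it is $1$ to the left and then grows. Where the bracket is nonzero, $\cot2\theta\to\pm\infty$ as $\theta\to0^\pm$ makes $Q\to-\infty$ on one side, however large $L$ is. The remedy is an intermediate phase with the values of $\alpha_{in}$ on the axes and locally constant there like $\alpha_{out}$: fix a smooth $\alpha_{mid}$ with $\alpha_{mid}(\theta+2\pi)=\alpha_{mid}(\theta)+2\pi$ and $\alpha_{mid}\equiv\frac{k\pi}2-\frac\pi4$ near $\theta=\frac{k\pi}2$, $k\in\mathbb Z$.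

**Definition of $U$ near $v_z$.** For $\lambda_1<\lambda_2<\lambda_3<\lambda_4\le-N_2-1$ with $\lambda_4=\lambda_3+1$ and $\lambda_3-\lambda_2=\lambda_2-\lambda_1=L\ge1$:

- For $\lambda\ge\lambda_4$: $U=U^{out}$.
- For $\lambda_1\le\lambda\le\lambda_4$:
$$U=\tfrac12R\sin2\theta\,(1+\zeta p)^{-1/2}e^{i\alpha},\qquad\zeta=\chi(\lambda-\lambda_3)\,\zeta_0,\tag{13}$$
$$\alpha=\alpha_{in}+\chi\big(\tfrac{\lambda-\lambda_1}L\big)(\alpha_{mid}-\alpha_{in})+\chi\big(\tfrac{\lambda-\lambda_2}L\big)(\alpha_{out}-\alpha_{mid}).$$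
- For $\lambda\le\lambda_1$:
$$U=y\,w_y\big(1-t\tfrac Ys\big)+x\,w_x\big(1-t\tfrac Xs\big),\quad w_y=e^{i\pi/4},\ w_x=e^{-i\pi/4},\tag{14}$$
with $t=t_\Lambda(\lambda-\lambda_1+\Lambda+1)$, where
$$\ell(\mu)=\frac1{1+e^{-3\mu/4}},\qquad t_\Lambda(\mu)=\ell(\mu)+\chi(\mu-\Lambda)(1-\ell(\mu)).$$

Near the other vertices $U$ is defined by $U\circ c=U$; the neighborhoods are disjoint and $c^3=\mathrm{id}$, so this is consistent.

**Step 1: the pieces fit smoothly for $R>0$.** The function $e^{i\alpha}$ is $2\pi$-periodic in $\theta$, $\frac12R\sin2\theta=xy/R$ and $p=x^2y^2/R^4$, so (13) is smooth for $R>0$, across the axes too. For $\lambda\ge\lambda_4$ formula (13) has $\zeta=\zeta_0$ and $\alpha=\alpha_{out}$, so it gives $U^{out}$ as long as (12) is valid, that is, slightly beyond $\lambda_4$. For $\lambda\le\lambda_1$ formula (13) gives $\frac12R\sin2\theta\,e^{i(\theta-\pi/4)}$; for $\lambda\ge\lambda_1$ formula (14) has $t=1$ and gives the same function, as computed after Lemma 4. So at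 $\lambda=\lambda_1$ both (13) and (14) have the same derivatives of all orders as this function, and they fit.

**Step 2: $U$ is $C^2$ at the vertex.** For $\lambda\le\lambda_1-1$ we have $t=\ell(\lambda-\lambda_1+\Lambda+1)=\frac{b_0s^{3/4}}{1+b_0s^{3/4}}$ with a constant $b_0>0$. As $s^{3/4}=R^{3/2}$,
$$U=x\,w_x+y\,w_y+\widetilde U,\quad\widetilde U=-\frac{b_0R^{-1/2}}{1+b_0R^{3/2}}(y^3w_y+x^3w_x),\quad|\partial^k\widetilde U|\le CR^{5/2-k}\ (k=0,1,2),\tag{15}$$
because $k$-th derivatives of $R^{-1/2}(1+b_0R^{3/2})^{-1}$ are $O(R^{-1/2-k})$. So $\widetilde U$ extends by $0$ as a $C^2$ function. Altogether $U\in C^2(M)$, and $U$ is $C^\infty$ off the vertices.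

The parameters are chosen in the order $\Lambda$; $N_1$; $N_2$ (hence $\Omega$); $\lambda_4$; $L$. Each constant in the next section depends only on $\kappa,\chi,\alpha_{mid}$ and on parameters chosen before the one being fixed.

## 8. $Q>0$ on all four open faces

Here $\delta=0$. Every point of an open face lies where $U=U^{out}$ or in $\lambda\le\lambda_4$ at some vertex, and by symmetry we may take that vertex to be $v_z$.

**Step 1: $T_0$, where $U=U^{out}$.** The purpose is to choose $N_1$ and $N_2$. Where $1-X,1-Y,1-Z>2e^{-N_1}$ we have $\omega_0=0$ nearby and $Q=\det D^2\sqrt{\rho_*}>0$ by Lemma 1. By symmetry it remains to treat $s\le2e^{-N_1}<\frac12$, where (11) is in force. There $\zeta=\frac s{1-s}$, $\zeta_\lambda=\frac s{(1-s)^2}$, $\zeta_{\lambda\lambda}=\frac{s(1+s)}{(1-s)^3}$ are $O(s)$ and their sum is below $10$, $P$ and its derivatives up to order two are bounded, and $P_\lambda,P_{\lambda\lambda}=O(s)$ by (8). Moreover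
$$\log\tfrac YZ=\lambda+\log(1-\sigma)-\log(1-e^\lambda),\qquad\log\tfrac ZX=\log(1-e^\lambda)-\lambda-\log\sigma .$$
On $\{\sigma\le\frac12\}$, resp. $\{\sigma\ge\frac12\}$, which contain the supports of $\kappa(\sigma)$, resp. $\kappa(1-\sigma)$, these functions have bounded first and second derivatives. Every $\lambda$-derivative of $\omega_0$ falls on $\Omega^\pm$. So for $\eta\le1$,
$$|\omega_\sigma|,|\omega_{\sigma\sigma}|\le C,\qquad|\omega_\lambda|,|\omega_{\lambda\lambda}|,|\omega_{\sigma\lambda}|\le C\eta .$$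
Every term of (5) other than $Q_0s^3$ and $\frac12(P_\lambda-P_{\lambda\lambda})\omega_\sigma^2$ contains a factor $\omega_\lambda$, $\omega_{\lambda\lambda}$ or $\omega_{\sigma\lambda}$. With (7),
$$|Qs^3-\tfrac14|\le C(e^{-N_1}+\eta),$$
with $C$ depending only on $\kappa$. Choose $N_1$ large, then $N_2$ so large that $\eta$ is small: $Q>0$.

**Step 2: $T_x,T_y,T_z$, where $U=U^{out}$.** On $T_z$ the phase $\omega_z=\Omega(\log\frac\sigma{1-\sigma})$ is a smooth function of $\sigma$ only, so $Q>0$ by Lemma 3. For $T_x,T_y$ use $U^{out}\circ c=U^{out}$.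

**Step 3: $\lambda_3\le\lambda\le\lambda_4$.** Here the modulus changes, and this fixes $\lambda_4$. Since $\alpha=\alpha_{out}$ does not depend on $\lambda$, (5) gives $Qs^3=Q_0s^3+\frac12(P_\lambda-P_{\lambda\lambda})\omega_\sigma^2$ with $\omega=\alpha_{out}$. By (8), $|P_\lambda|+|P_{\lambda\lambda}|\le C(|\zeta_\lambda|+|\zeta_{\lambda\lambda}|+\zeta_\lambda^2)$. In each sector $\partial_\sigma\alpha_{out}=\partial_\theta\alpha_{out}/\sin2\theta$ is bounded, since $\alpha_{out}$ is constant near the ends of the sector. And $\zeta,\zeta_\lambda,\zeta_{\lambda\lambda}=O(e^{\lambda_4})$. With (7), $Qs^3\ge\frac14-O(e^{\lambda_4})>0$ once $\lambda_4$ is sufficiently negative.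

**Step 4: $\lambda_1\le\lambda\le\lambda_3$.** Here the phase changes, and this fixes $L$. We have $\zeta=0$, so (9) applies with $\omega=\alpha$.

On $[\lambda_1,\lambda_2]$, $\alpha=\alpha_{in}+\chi(\frac{\lambda-\lambda_1}L)(\alpha_{mid}-\alpha_{in})$. The smooth $2\pi$-periodic function $\alpha_{mid}-\alpha_{in}$ vanishes on $\frac\pi2\mathbb Z$, where $\sin2\theta$ has simple zeros, hence it is $O(|\sin2\theta|)$. So $|\alpha_\lambda|,|\alpha_{\lambda\lambda}|\le\frac{C'}L|\sin2\theta|$, $|\alpha_{\theta\lambda}|\le\frac{C'}L$ and $|\alpha_\theta|,|\alpha_{\theta\theta}|\le C'$. The factor $|\sin2\theta|$ compensates $\cot2\theta$ in both of the last terms of (9), and $Qs^3\ge\frac14-\frac{C''}L$.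

On $[\lambda_2,\lambda_3]$, $\alpha=\alpha_{mid}+\chi(\frac{\lambda-\lambda_2}L)(\alpha_{out}-\alpha_{mid})$. Near $\frac\pi2\mathbb Z$ both $\alpha_{mid}$ and $\alpha_{out}$ are constant in $\theta$, so $\alpha_\theta=\alpha_{\theta\theta}=\alpha_{\theta\lambda}=0$ and $Qs^3=\frac14+\alpha_\lambda^2$. Elsewhere $\cot2\theta$ is bounded, and all terms of (9) besides $\frac14+\alpha_\lambda^2$ are $O(1/L)$. So again $Qs^3\ge\frac14-\frac{C''}L$. Take $L$ large.

**Step 5: $\lambda\le\lambda_1$.** Here Lemma 4 applies, and this fixes $\Lambda$ (depending only on $\chi$, so it can indeed be chosen first). With $\mu=\lambda-\lambda_1+\Lambda+1\le\Lambda+1$, first let $\mu\le\Lambda$, so $t=\ell$. Then $\dot t=\frac34t(1-t)$ and $\ddot t=\frac9{16}t(1-t)(1-2t)$, so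
$$\ddot t-3\dot t+2t=\tfrac t{16}(5+9t+18t^2),\qquad\dot t-t=-\tfrac t4(1+3t),$$
and (10) gives
$$Qs^3=\tfrac t{64}\big[(2+3t)(5+9t+18t^2)-9t(1+3t)^2\big]=\tfrac t{64}(10+24t+9t^2-27t^3)>0,$$
because for $t\in(0,1]$ the last bracket is at least $10+24t-18t^2\ge10$. On $\mu\in[\Lambda,\Lambda+1]$, $(t_\Lambda,\dot t_\Lambda,\ddot t_\Lambda)\to(1,0,0)$ uniformly as $\Lambda\to\infty$, since $1-\ell$ and its derivatives tend to $0$; and at $(1,0,0)$ the right side of (10) equals $\frac54\cdot2-\frac94=\frac14$. For $\Lambda$ large, $Q>0$.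

So $Q>0$ at every point of every open face.

**Step 6: the normal derivative on edges is nonzero.** This is the hypothesis in (3). Let $w$ be the derivative of $U$ normal to the edge, $w=U_x$ in the coordinates $(x,Y)$ on an edge in $\{x=0\}$. Where $\lambda\ge\lambda_1$ at all vertices, $U=0$ on the edge and $|U|=\sqrt\rho=|x|\sqrt{\rho/X}$ with $\rho/X\to1$ at the edge, so $|w|=1$. Where $\lambda\le\lambda_1$ at $v_z$, $y\,w_y(1-tY/s)$ is even in $x$, so (14) gives $U_x|_{x=0}=w_x$; in the same way $U_y|_{y=0}=w_y$ on edges in $\{y=0\}$. The remaining ends of edges follow by symmetry.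

## 9. Choosing the bending $\delta$ and the scale $\varepsilon$

**Step 1: near a vertex, $Q_1\ge0$ for small $\delta>0$.** At $\delta=0$ we know $Q>0$ off the axes, but the compactness argument used later breaks down at the vertex, where $Q_1$ vanishes to high order. So we expand. Write $F_\delta=G(X,Y)$ with $G(X,Y)=\Phi_\delta(V_z+X\mathsf a+Y\mathsf b)$ and $J=G_X\wedge G_Y$. Let $k:=V_x\wedge V_y=V_y\wedge V_z=V_z\wedge V_x>0$. At $\delta=0$, $J=J_0:=\mathsf a\wedge\mathsf b=3k$, so $J>2k$ for small $\delta$; second derivatives of $G$ are $O(\delta)$. In the coordinates $(x,y)$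
$$F_x=2xG_X,\ F_y=2yG_Y,\ F_{xx}=2G_X+4XG_{XX},\ F_{yy}=2G_Y+4YG_{YY},\ F_{xy}=4xyG_{XY}.$$
Expanding the determinant along its last column, each component $u$ of $U$ has $D(ij)=u_{ij}F_x\wedge F_y-u_yF_x\wedge F_{ij}+u_xF_y\wedge F_{ij}$. Hence
$$D(ij)=J\,D^0(ij)+E(ij),\tag{16}$$
$$D^0(xx)=4y(xu_{xx}-u_x),\quad D^0(yy)=4x(yu_{yy}-u_y),\quad D^0(xy)=4xy\,u_{xy},$$
$$E(xx)=8x^2y\gamma_2u_x-8x^3\gamma_1u_y,\quad E(yy)=8y^3\gamma_4u_x-8xy^2\gamma_3u_y,\quad E(xy)=O(\delta R^3),$$
where $\gamma_1=G_X\wedge G_{XX}$, $\gamma_2=G_Y\wedge G_{XX}$, $\gamma_3=G_X\wedge G_{YY}$, $\gamma_4=G_Y\wedge G_{YY}$ are all $O(\delta)$. Since $G_X=\mathsf a+O(\delta)$, $G_{XX}=\delta D^2B(\mathsf a,\mathsf a)$, $D^2B(v,v)\equiv-2|v|^2\xi$ modulo $v$, and $\xi=V_z+O(R^2)$,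
$$\gamma_1=-2\delta|\mathsf a|^2\,\mathsf a\wedge V_z+O(\delta^2+\delta R^2)=2\delta|\mathsf a|^2k+O(\delta^2+\delta R^2),$$
because $\mathsf a\wedge V_z=V_x\wedge V_z=-k$. Likewise, from $\mathsf b\wedge V_z=V_y\wedge V_z=k$,
$$\gamma_4=-2\delta|\mathsf b|^2k+O(\delta^2+\delta R^2).$$

Write $u_k=m_kx+n_ky+\tilde u_k$ with $w_x=(m_1,m_2)$, $w_y=(n_1,n_2)$, so $\sum m_kn_k=0$ and $\sum m_k^2=\sum n_k^2=1$. By (15),
$$D^0_k(xx)=-4m_ky+O(R^{5/2}),\quad D^0_k(yy)=-4n_kx+O(R^{5/2}),\quad D^0_k(xy)=O(R^{5/2}),$$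
and replacing $\nabla u_k$ by $(m_k,n_k)$ in $E$ costs $O(\delta R^3\cdot R^{3/2})=O(\delta R^{9/2})$. In $Q_1$ the terms mixed in $D^0$ and $E$ are therefore
$$J\sum_k\big(D^0_k(xx)E_k(yy)+D^0_k(yy)E_k(xx)-2D^0_k(xy)E_k(xy)\big)=32J(x^4\gamma_1-y^4\gamma_4)+O(\delta R^{11/2}):$$
the products $(-4m_ky)(8y^3\gamma_4m_k)$ and $(-4n_kx)(-8x^3\gamma_1n_k)$ sum to the displayed main term, and the $\gamma_2,\gamma_3$ terms drop out because $\sum m_kn_k=0$. Terms quadratic in $E$ are $O(\delta^2R^6)$. Thus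
$$Q_1=J^2\sum_k\big(D^0_k(xx)D^0_k(yy)-D^0_k(xy)^2\big)+32J(x^4\gamma_1-y^4\gamma_4)+O(\delta R^{11/2})+O(\delta^2R^6).\tag{17}$$

Off the axes, the sum over $k$ equals $256X^2Y^2Q$. To see this, note that it does not involve $\delta$ and apply (2) at $\delta=0$: there $D=J_0D^0$, $F_x\wedge F_y=4xyJ_0$ and $\sum\det D_F^2u_k=J_0^{-2}Q$, so $J_0^2\sum_k(\cdots)=(4xyJ_0)^4J_0^{-2}Q$. By Section 8 the first term of (17) is $\ge0$ off the axes, hence everywhere by continuity. By the values of $\gamma_1,\gamma_4$ and $J>2k$, the second term is $\ge c_0\delta(x^4+y^4)\ge\frac{c_0}2\delta R^4$ for $R,\delta$ small, with $c_0>0$ fixed, and this absorbs both error terms. So there are $r_*,\delta_1>0$ with $Q_1\ge0$ for $R\le r_*$, $0<\delta\le\delta_1$.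

**Step 2: near a vertex, $Q_2>0$.** This supplies strict positivity, as in the model of Section 3. At the vertex $F_x=F_y=F_{xy}=0$, $F_{xx}=2G_X$, $F_{yy}=2G_Y$, so $\mathbf D(xx)=2G_X(w_x\wedge w_y)$, $\mathbf D(yy)=2G_Y(w_x\wedge w_y)$, $\mathbf D(xy)=0$ and
$$Q_2=4\langle G_X,G_Y\rangle(w_x\wedge w_y)^2,$$
which at $\delta=0$ equals $4\langle\mathsf a,\mathsf b\rangle>0$ (angle $60^\circ$). Since $U\in C^2$, $Q_2$ is continuous in $(x,y,\delta)$; after shrinking $r_*,\delta_1$ we have $Q_2>0$ for $R\le r_*$, $0\le\delta\le\delta_1$. So $\varepsilon^2Q_1+\varepsilon^4Q_2>0$ there for every $\varepsilon>0$ and $0<\delta\le\delta_1$. By symmetry the same holds at $v_x,v_y$.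

**Step 3: away from the vertices, choose $\delta$.** Let $K_0$ be $M$ minus the three open discs $R<r_*$. It is compact and $U$ is $C^\infty$ near it. Cover it by finitely many compact subsets $A_i$ of coordinate charts. On $A_i\cap K_0$, $Q_1$ is a smooth function of $(m,\delta)$. At $\delta=0$ it is $\ge0$ and vanishes exactly on the edges, by (2), Section 8 and (3). On the edges $\partial_\delta Q_1|_{\delta=0}>0$ by (3) and Step 6 of Section 8; a change of chart only multiplies $Q_1$ by a positive function independent of $\delta$. The edge points of $A_i\cap K_0$ form a compact set, so there are $c>0$, $\delta_2>0$ and, for each $i$, a relatively open neighborhood $W_i$ of them with $\partial_\delta Q_1\ge c$ on $W_i\times[0,\delta_2]$. Integrating from $\delta=0$, $Q_1\ge c\delta$ on $W_i$. On the compact set $(A_i\cap K_0)\setminus W_i$, $Q_1|_{\delta=0}$ has a positive minimum, so $Q_1>0$ there for small $\delta$. Hence $Q_1>0$ on $K_0$ for all sufficiently small $\delta>0$. Fix such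 a $\delta\le\delta_1$, also so small that $\det D\Phi_\delta>0$ on $\Delta$.

**Step 4: choose $\varepsilon$.** With $\delta$ fixed, $Q_1$ has a positive minimum and $Q_2$ is bounded on each $A_i\cap K_0$, so $\varepsilon^2Q_1+\varepsilon^4Q_2>0$ on $K_0$ for small $\varepsilon>0$. Fix such an $\varepsilon$. With Step 2, the inequality holds on all of $M$.

**Step 5: $f$ is an immersion.** On open faces $dF_\delta$ is invertible. On an open edge in $\{x=0\}$, in the coordinates $(x,Y)$, $f_x=(0,\varepsilon w)$ with $w\ne0$, while $f_Y$ has first component $D\Phi_\delta(\mathsf b)\ne0$; so $f_x,f_Y$ are independent. The other edges follow by symmetry. At the vertices $dU$ is invertible by (15).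

By (1), $f=(F_\delta,\varepsilon U):\mathbb RP^2\to\mathbb R^4$ is a $C^2$ immersion with $K>0$ everywhere.

## 10. From $C^2$ to $C^\infty$

It remains to remove the loss of smoothness at the three vertices. Smooth maps are dense in $C^2(M,\mathbb R^4)$ in the $C^2$ topology (partition of unity and mollification in charts). In charts, $\det g$ and the right side of the curvature formula of Section 2,
$$\langle f_1\wedge f_2\wedge f_{11},\,f_1\wedge f_2\wedge f_{22}\rangle-|f_1\wedge f_2\wedge f_{12}|^2 ,$$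
depend continuously on the 2-jet of $f$, and both are positive for our $f$. Since $M$ is compact, both stay positive for every map sufficiently $C^2$-close to $f$. A sufficiently close $C^\infty$ map is therefore a smooth immersion, and for it the Gauss equation identifies the expression above with $K(\det g)^2$; so its induced metric has $K>0$ at every point of $\mathbb RP^2$. This proves the Theorem. $\blacksquare$
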